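# Simplicial polytopes near a smooth body and the gap in Macaulay's inequality

## 1. Face numbers of simplicial polytopes

All polytopes are full-dimensional in the Euclidean space where they live. We write $B(x,r)$ for the open ball and $\overline B(x,r)$ for the closed one.

**Definition ($f$-, $h$-, $g$-numbers).** A polytope is *simplicial* if all its proper faces are simplices. Let $P$ be a simplicial $d$-polytope with $f_i(P)$ faces of dimension $i$, and $f_{-1}(P)=1$. Its $h$-numbers are
$$h_k(P)=\sum_{i=0}^{k}(-1)^{k-i}\binom{d-i}{k-i}f_{i-1}(P)\quad(0\le k\le d),$$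
and its $g$-numbers are $g_0(P)=1$ and $g_k(P)=h_k(P)-h_{k-1}(P)$ for $1\le k\le\lfloor d/2\rfloor$.

Reading off coefficients of $t^k$, the definition of the $h$-numbers is the same as
$$\sum_{k=0}^d h_k(P)\,t^k=\sum_{i=0}^d f_{i-1}(P)\,t^i(1-t)^{d-i}. \tag{1}$$
In low degree this gives $h_1=f_0-d$ and $h_2=f_1-(d-1)f_0+\binom d2$, hence
$$g_1=f_0-d-1,\qquad g_2=f_1-d f_0+\binom{d+1}2. \tag{2}$$

**Example (simplex).** Here $f_{i-1}=\binom{d+1}{i}$ for $i\le d$, and the right side of (1) is $\frac{1-t^{d+1}}{1-t}=1+t+\dots+t^d$. So $g_k=0$ for all $k\ge1$.

**Example (cross-polytope, $d=4$).** The face numbers are $f_0=8$, $f_1=24$, $f_2=32$, $f_3=16$. One finds $h=(1,4,6,4,1)$ and $g=(1,3,2)$.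

**Example (cyclic 4-polytopes).** Any two of the $n$ vertices of a cyclic $4$-polytope are joined by an edge, so $f_1=\binom n2$. By (2), $g_1=n-5$ and $g_2=\binom n2-4n+10=\binom{n-4}2$.

**Example (stacked chain).** Start with a $d$-simplex on vertices $1,\dots,d+1$. For $j=d+2,\dots,n$ place a vertex $j$ slightly beyond the facet $\{j-d,\dots,j-1\}$. After each step $\{j-d+1,\dots,j\}$ is a facet, so the construction goes on. One step removes a facet and adds the faces consisting of $j$ and a proper subset of a $d$-set, so by (1) it changes $\sum h_kt^k$ by
$$-t^d+\sum_{i=1}^{d}\binom d{i-1}t^i(1-t)^{d-i}=-t^d+t\,\frac{1-t^d}{1-t}=t+t^2+\dots+t^{d-1}.$$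
Hence $h=(1,n-d,n-d,\dots,n-d,1)$, so $g_1=n-d-1$ and $g_k=0$ for $2\le k\le\lfloor d/2\rfloor$. The step adds exactly the edges from $j$ to $j-d,\dots,j-1$. So $i\neq j$ are adjacent exactly when $|i-j|\le d$, and their distance in the graph of the polytope is $\lceil |i-j|/d\rceil$.

**Definition (boundary complex, star, link, vertex figure).** The *boundary complex* $\Delta$ of $P$ is the simplicial complex of vertex sets of proper faces of $P$. For a vertex $v$, the star $\mathrm{st}\,v$ consists of the $\sigma\in\Delta$ with $\sigma\cup\{v\}\in\Delta$, and the link $\mathrm{lk}\,v$ consists of those $\sigma\in\mathrm{st}\,v$ that do not contain $v$. Let $H_v$ be a hyperplane strictly separating $v$ from the other vertices. The *vertex figure* $P/v=P\cap H_v$ is a simplicial $(d-1)$-polytope with boundary complex $\mathrm{lk}\,v$. Its vertices are the points $w'=[v,w]\cap H_v$ for the neighbors $w$ of $v$.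

**Example.** The vertex figures of the $4$-dimensional cross-polytope are octahedra, with $g_1=6-3-1=2$.

## 2. Macaulay's function and its inverse

**Definition ($a^{<k>}$ and $\partial^k$).** For positive integers $a,k$ write the unique $k$-binomial expansion $a=\binom{n_k}{k}+\dots+\binom{n_i}{i}$ with $n_k>\dots>n_i\ge i\ge1$, and set
$$a^{<k>}=\binom{n_k+1}{k+1}+\dots+\binom{n_i+1}{i+1},\qquad 0^{<k>}=0.$$
For a positive integer $m$ write the $(k+1)$-binomial expansion $m=\binom{a_{k+1}}{k+1}+\dots+\binom{a_j}{j}$ with $a_{k+1}>\dots>a_j\ge j\ge1$, and set
$$\partial^k(m)=\binom{a_{k+1}-1}{k}+\dots+\binom{a_j-1}{j-1},\qquad\partial^k(0)=0.$$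

**Example.** For $k=1$ we have $a^{<1>}=\binom{a+1}2$. For $k=2$: $4=\binom32+\binom11$, so $4^{<2>}=\binom43+\binom22=5$, and $5=\binom32+\binom21$, so $5^{<2>}=\binom43+\binom32=7$. In the other direction $6=\binom43+\binom22+\binom11$ gives $\partial^2(6)=3+1+1=5$. Indeed $5$ is the least $a$ with $a^{<2>}\ge6$.

An *order ideal of monomials* is a set of monomials closed under divisors, for example $\{1,x,y,x^2,xy\}$. We use a textbook theorem.

**Macaulay's theorem.** Let $k\ge1$. If an order ideal of monomials has $a$ monomials of degree $k$ and $b$ of degree $k+1$, then $b\le a^{<k>}$. Conversely, for every $a$ there are $a$ monomials of degree $k$ and $a^{<k>}$ monomials of degree $k+1$ all of whose degree-$k$ divisors are among the former.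

Four consequences will be needed.

**(2a) Superadditivity:** $a^{<k>}+b^{<k>}\le(a+b)^{<k>}$. Realize $a$ and $b$ as in the converse part, in disjoint sets of variables. Take the union and add all divisors of the degree-$k$ monomials. This is an order ideal with $a+b$ monomials of degree $k$ and $a^{<k>}+b^{<k>}$ of degree $k+1$, and Macaulay's theorem applies.

**(2b) Strict monotonicity:** since $1=\binom kk$ and $1^{<k>}=1$, (2a) gives $(a+1)^{<k>}\ge a^{<k>}+1$.

**(2c) Inverse:** $\partial^k(m)$ is the least nonnegative integer $a$ with $a^{<k>}\ge m$. Let $m\ge1$. If $j\ge2$, the formula for $a=\partial^k(m)$ is itself a $k$-binomial expansion, and shifting it back gives $a^{<k>}=m$; by (2b), $a$ is least. If $j=1$, put $m'=m-a_1$ and $a'=\partial^k(m')$. By the first case $a'^{<k>}=m'<m$, and $\partial^k(m)=a'+1$, so by (2b) it remains to see that $(a'+1)^{<k>}\ge m$. Write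
$$a'+1=\binom{a_{k+1}-1}{k}+\dots+\binom{a_3-1}{2}+\binom{a_2}{1},\qquad a_3-1\ge a_2 .$$
If this is an expansion, shifting it gives $(a'+1)^{<k>}=m'-\binom{a_2}2+\binom{a_2+1}2=m'+a_2>m$. If $a_3-1=a_2=:n$, replace $\binom n2+\binom n1$ by $\binom{n+1}2$. The shifted sum does not change, because $\binom{n+1}3+\binom{n+1}2=\binom{n+2}3$. Now the last two upper entries are $a_4-1\ge a_3=n+1$, and we repeat. When the process stops we have an expansion of $a'+1$ whose shift is still $m'+a_2>m$.

**(2d) Growth:** $\partial^k(m)/m\to0$ as $m\to\infty$, hence $m-\partial^k(m)\to\infty$. Let $r\ge1$ be minimal with $\binom{r+k}{k+1}\ge m$. Since $\binom{r+k-1}{k}^{<k>}=\binom{r+k}{k+1}$, (2c) gives $\partial^k(m)\le\binom{r+k-1}k$. If $r>1$, then $m>\binom{r+k-1}{k+1}=\frac{r-1}{k+1}\binom{r+k-1}k$, so $\partial^k(m)/m\le\frac{k+1}{r-1}$. As $m\to\infty$, also $r\to\infty$.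

By the $g$-theorem, $0\le g_{k+1}(P)\le g_k(P)^{<k>}$ for $1\le k<\lfloor d/2\rfloor$; all $g_k(P)$ are nonnegative. By (2c) this says that
$$D_k(P):=g_k(P)-\partial^k(g_{k+1}(P))$$
is nonnegative. It measures how far $P$ is from equality in the Macaulay bound: for $0\le s\le g_k(P)$,
$$D_k(P)\ge s\iff g_{k+1}(P)\le (g_k(P)-s)^{<k>}. \tag{3}$$

**Examples.** The $4$-dimensional cross-polytope has $g_1=3$, $\partial^1(2)=2$, so $D_1=1$. A cyclic $4$-polytope has $g_2=\binom{n-4}2=g_1^{<1>}$, so $D_1=0$. The stacked chain with $d=6$ has $g=(1,n-7,0,0)$, so $D_1=n-7$ but $D_2=0$.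

## 3. Convergence to a smooth body

**Definition (convergence).** A sequence of $d$-polytopes $P_n$ *converges* to a convex body $K$, written $P_n\to K$, if it converges in the Hausdorff metric $d_H$. Here $d_H(P,K)\le\varepsilon$ means that each point of either set is within $\varepsilon$ of the other set.

**Definition (smooth body).** A *smooth body* is a $d$-dimensional convex body with smooth boundary. We use smoothness only in the weak sense that every boundary point of $K$ has a unique supporting hyperplane; this holds when $\partial K$ is $C^1$.

**Example.** The unit ball $B^d$ is smooth. So is $B^d+[-x,x]$ with $x\ne0$, whose boundary contains segments parallel to $x$. The convex hull of finer and finer point sets on the sphere converges to $B^d$. A cube is not smooth.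

We can now pose the question. It is stated as a conjecture in "Some Aspects Of The Combinatorial Theory Of Convex Polytopes" (http://www.ma.huji.ac.il/~kalai/aspects.pdf).

**Conjecture.** Let $P_n$ be a sequence of simplicial $d$-polytopes which converge to a smooth body $K$. Then for every integer $k$ with $1\le k<\lfloor d/2\rfloor$,
$$\lim_{n\to\infty}\bigl(g_k(P_n)-\partial^k(g_{k+1}(P_n))\bigr)=\infty .$$

In words: must polytopes that approximate a smooth body be farther and farther from Macaulay's bound? Many vertices alone do not force this, as the cyclic and stacked examples show. The geometry must enter.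

The answer is yes, and we shall prove it in the following form.

**Corollary 2 (the conjecture).** If $K$ is smooth and $P_n\to K$ are simplicial $d$-polytopes, then $D_k(P_n)\to\infty$ for $1\le k<\lfloor d/2\rfloor$. The same holds if $K$ is strictly convex.

It follows from Theorem 1 in Section 9, which isolates the property of boundary points that is really used. Theorem 3 in Section 10 gives a rate. For $d<4$ there is no admissible $k$, so let $d\ge4$; note that $k<\lfloor d/2\rfloor$ means $2k\le d-2$.

## 4. Limits of edges, and the case $k=1$

Why can cyclic polytopes not converge to a ball? All segments between vertices are edges, and edges must stay near the boundary. The next two facts make this precise. Let $P_n\to K$, with $K$ of nonempty interior.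

**(E)** *If $[a_n,b_n]$ are edges of $P_n$ (or single vertices, $a_n=b_n$) for $n$ in a subsequence, and $a_n\to a$, $b_n\to b$, then $[a,b]\subset\partial K$.* The edge lies in a supporting hyperplane $\{\langle u_n,\cdot\rangle=h_{P_n}(u_n)\}$ of $P_n$, where $|u_n|=1$ and $h$ denotes the support function. Pass to a subsequence with $u_n\to u$. The support functions of $P_n$ converge to that of $K$ uniformly on the sphere, so $\langle u,a\rangle=\langle u,b\rangle=h_K(u)$. Also $a,b\in K$. So $[a,b]$ lies in $K$ and in a supporting hyperplane.

**(V)** *If $p$ is an extreme point of $K$, there are vertices $u_n$ of $P_n$ with $u_n\to p$.* Otherwise, for some $\eta>0$ and infinitely many $n$, all vertices of $P_n$ are at distance $\ge\eta$ from $p$. Choose $x_n\in P_n$ with $x_n\to p$. By Carathéodory's theorem $x_n$ is a convex combination of $d+1$ vertices. In the limit along a subsequence, $p$ is a convex combination of points $f_0,\dots,f_d\in K$ at distance $\ge\eta$ from $p$. As $p$ is extreme, some $f_i$ equals $p$, a contradiction.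

Now take $K$ smooth and $k=1$. Write $H(x)$ for the supporting hyperplane at $x\in\partial K$.

**(4)** *If $K$ is smooth and $[x,y]\subset\partial K$, then $y\in H(x)$.* A supporting hyperplane at the midpoint contains $x$ and $y$, hence is a supporting hyperplane at $x$, hence is $H(x)$.

A point $p$ is *exposed* if some supporting hyperplane meets $K$ only in $p$. For smooth $K$ this hyperplane is $H(p)$, so by (4) there is no $b\neq p$ with $[p,b]\subset\partial K$. There are infinitely many exposed points: by Straszewicz's theorem $K$ is the closed convex hull of its exposed points, and if they were finite in number $K$ would be a polytope, which has more than one supporting hyperplane at each vertex.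

Pick distinct exposed points $p_1,\dots,p_M$ and, by (V), vertices $v_{i,n}\to p_i$. For large $n$ the $v_{i,n}$ are pairwise distinct, nonadjacent, and without common neighbors. Otherwise, along a subsequence, (E) gives $[p_i,p_j]\subset\partial K$, or a point $z$ with $[p_i,z],[z,p_j]\subset\partial K$; the first is impossible and the second gives $p_i=z=p_j$.

Fix such an $n$ and *identify* $v_{1,n},\dots,v_{M,n}$ in the graph of $P=P_n$. We lose $s=M-1$ vertices. We lose no edges: no edge joins two of the $v_i$, and no vertex is adjacent to two of them. So $f_1\le\binom{f_0-s}2$, and by (2)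
$$g_2\le\binom{f_0-s}2-df_0+\binom{d+1}2=\binom{f_0-d-s}2-ds\le\binom{g_1-s+1}2=(g_1-s)^{<1>},$$
where the first equality uses $\binom{N-d}2=\binom N2-dN+\binom{d+1}2$ with $N=f_0-s$. Moreover $f_0(P_n)\to\infty$, since otherwise along a subsequence the vertices converge and $K$ is a polytope. So $g_1\ge s$ for large $n$, and (3) gives $D_1(P_n)\ge M-1$. As $M$ was arbitrary, the case $k=1$ is done.

## 5. Stacked chains: distant vertices do not suffice for $k\ge2$

For $k\ge2$ the natural plan is to repeat this with an object that records $g_k$ and $g_{k+1}$ as the graph records vertices and edges. Such an object exists: an order ideal of monomials with $g_k$ monomials of degree $k$ and $g_{k+1}$ of degree $k+1$. One would identify variables that belong to distant vertices $v_1,\dots,v_M$, so that in degree $k$ many monomials become equal.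

Distance alone cannot make this work. In the stacked chain with $d=6$ one finds arbitrarily many vertices at pairwise graph distance $\ge5$, namely vertices whose labels differ by at least $25$. Still $g_2=g_3=0$, so $D_2=0$. The identification saves nothing because there are no monomials of degree $2$ to identify.

So each $v_i$ must carry something nonzero in degree $k$. The right condition will be $g_k(P/v_i)>0$. The proof then splits into two independent parts:

1. Algebra (Sections 6 and 7): if there are $M$ vertices $v_i$ at pairwise graph distance $\ge5$ with $g_k(P/v_i)>0$, then $D_k(P)\ge(M-1)-\partial^k(M-1)$.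
2. Geometry (Sections 8 and 9): if $P_n\to K$ smooth, then near each exposed point of $K$ there is such a vertex. If not, the local structure of $P_n$ is as in a stacked polytope, and that will turn out to be incompatible with the shape of $K$.

## 6. Stanley's ring and its local quotients

For a simplicial complex $\Gamma$ on a vertex set, the Stanley–Reisner ring $\mathbb R[\Gamma]$ is $\mathbb R[x_v]$ modulo the ideal $I_\Gamma$ spanned by all monomials whose set of variables is not a face of $\Gamma$.

**Stanley's theorem** (*The number of faces of a simplicial convex polytope*, Adv. Math. 35 (1980)). Let $Q$ be a simplicial $e$-polytope with rational vertices. For an affine function $a$ put $\ell_a=\sum_va(v)x_v$, and let $L$ be the span of all $\ell_a$. Then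
$$\dim\bigl(\mathbb R[x_v]/(I_{\partial Q}+(L))\bigr)_j=g_j(Q)\qquad(0\le j\le\lfloor e/2\rfloor).$$

**Example.** Let $Q$ be the square with vertices $(1,0),(0,1),(-1,0),(0,-1)$. The ideal is generated by $x_1x_3$, $x_2x_4$, $x_1-x_3$, $x_2-x_4$, $x_1+x_2+x_3+x_4$. So $x_3=x_1$, $x_4=x_2=-x_1$, and the ring is $\mathbb R[x]/(x^2)$. Its dimension in degree $1$ is $1=g_1(Q)$.

**Derivation.** *Purpose: to reduce the statement to hard Lefschetz.* Translate a rational interior point of $Q$ to $0$; this does not change $L$. Let $\theta_i=\sum_vv_ix_v$ and $A=\mathbb R[\partial Q]/(\theta_1,\dots,\theta_e)$. For each vertex write $v=c_vu_v$ with $u_v$ a primitive lattice vector and $c_v>0$. Let $D_v$ be the class of the torus-invariant divisor of the ray through $v$ in the complete toric variety of the simplicial fan spanned by the proper faces of $Q$. The real cohomology ring of this variety, with degrees halved, is generated by the $D_v$ subject to the Stanley–Reisner relations and the linear relations $\sum_v(u_v)_iD_v=0$. So $x_v\mapsto D_v/c_v$ identifies $A$ with it, and $\dim A_j=h_j(Q)$. The remaining form $\omega=\ell_1=\sum_vx_v$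 becomes $\sum_vD_v/c_v$. Its piecewise linear function takes the value $1/c_v$ at $u_v$, i.e. $1$ at every vertex $v$; it is therefore the gauge function of $Q$, which is strictly convex with respect to the fan. So a positive multiple of $\omega$ is ample. By hard Lefschetz, $\omega^{e-2(j-1)}:A_{j-1}\to A_{e-j+1}$ is bijective for $1\le j\le e/2$. Hence $\omega:A_{j-1}\to A_j$ is injective and $\dim(A/\omega A)_j=h_j-h_{j-1}=g_j$. In degree $0$ the dimension is $1=g_0$.

Now let $P$ be a simplicial $d$-polytope with rational vertices and boundary complex $\Delta$, and let $1\le k<\lfloor d/2\rfloor$. Put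
$$S=\mathbb R[x_v],\qquad I=I_\Delta+(L),\qquad B=S/I .$$
Since $k+1\le\lfloor d/2\rfloor$, we have $\dim B_k=g_k(P)$ and $\dim B_{k+1}=g_{k+1}(P)$.

**Lemma 4 (local quotient).** Let $v$ be a vertex and let $U$ consist of $v$ and its neighbors. Then $C=\mathbb R[\mathrm{st}\,v]/(L)$ is a quotient of $B$ in which $x_w\mapsto0$ for $w\notin U$, and $\dim C_k=g_k(P/v)$.

**Proof.** The first statement holds because $\mathrm{st}\,v$ is a subcomplex of $\Delta$ with vertex set $U$. For the second, *the purpose is to recognize $C$ as Stanley's ring of the vertex figure.* The star is a cone, so $\mathbb R[\mathrm{st}\,v]=\mathbb R[\mathrm{lk}\,v][x_v]$. The form $\ell_1$ eliminates $x_v$: substituting $x_v=-\sum_wx_w$ (sum over the neighbors of $v$) turns $\ell_a$ into $\sum_w(a(w)-a(v))x_w$. Therefore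
$$C=\mathbb R[\mathrm{lk}\,v]\Big/\Bigl(\sum_wa(w)x_w:\ a\text{ affine},\ a(v)=0\Bigr).$$
Choose $H_v=\{b=c\}$ with $b$ a rational affine function, $b(v)=0$, $c>0$ rational, so that $b(w)>c$ for all other vertices $w$. The vertices of $P/v$ are $w'=v+\frac c{b(w)}(w-v)$, which are rational. If $a(v)=0$, then $a(w')=\frac{c}{b(w)}a(w)$. With the rescaled variables $X_w=\frac{b(w)}cx_w$, which leave the monomial ideal of $\mathrm{lk}\,v$ unchanged, we get $\sum_wa(w)x_w=\sum_wa(w')X_w$. Since $v\notin H_v$, affine functions vanishing at $v$ restrict bijectively to affine functions on $H_v$. So $C$ is the ring of Stanley's theorem for $P/v$. As $2k\le d-2$, we have $k\le\lfloor(d-1)/2\rfloor$, and the theorem gives $\dim C_k=g_k(P/v)$. $\square$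

## 7. Merging linear forms at distant vertices

**Proposition A.** Let $P$ be a simplicial $d$-polytope, $1\le k<\lfloor d/2\rfloor$, and let $v_1,\dots,v_M$ ($M\ge1$) be vertices at pairwise distance $\ge5$ in the graph of $P$, with $g_k(P/v_i)>0$ for all $i$. Then $D_k(P)\ge(M-1)-\partial^k(M-1)$.

Compare Section 4: the variable $x_{v_i}$ need not have a nonzero $k$-th power, so we replace it by a linear form $y_i$ living on $v_i$ and its neighbors. That is why distance $3$ is replaced by distance $5$.

**Proof.**

**Step 1: rational vertices.** This step makes Section 6 available. Hypotheses and conclusion depend only on $\Delta$. A small enough perturbation of the vertices of a simplicial polytope does not change $\Delta$. So we may assume that all vertices are rational, and use $S,I,B$ as above. Let $U_i$ consist of $v_i$ and its neighbors, and let $C^{(i)}$ be the ring of Lemma 4 for $v_i$.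

**Step 2: linear forms with nonzero powers.** By Lemma 4, $C^{(i)}_k\ne0$. It is spanned by the images of degree-$k$ forms in the $x_w$, $w\in U_i$. In characteristic $0$ the $k$-th powers of linear forms span the forms of degree $k$. Hence there is
$$y_i=\sum_{w\in U_i}c_wx_w\quad\text{with}\quad y_i^k\ne0\text{ in }C^{(i)}.$$

**Step 3: separation.** We translate the distance condition into relations in $I$. The sets $U_i$ are pairwise disjoint, since a common element would give $\mathrm{dist}(v_i,v_j)\le2$. Moreover:

* (b) $y_iy_j\in I$ for $i\ne j$. If not, some term $x_wx_{w'}$ with $w\in U_i$, $w'\in U_j$ is not in $I_\Delta$, so $w$ and $w'$ are equal or adjacent, and $\mathrm{dist}(v_i,v_j)\le3$.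
* (c) For every vertex $z$, $x_zy_i\notin I$ for at most one $i$. Indeed $x_zy_i\notin I$ implies that $z$ equals or is adjacent to some $w\in U_i$, so $\mathrm{dist}(z,v_i)\le2$. For two indices this would give $\mathrm{dist}(v_i,v_j)\le4$.

**Step 4: a monomial model containing $y_i^k$.** We pass from $B$ to an order ideal, keeping the powers $y_i^k$ visible. Choose $w_i\in U_i$ with $c_{w_i}\ne0$. Because the $U_i$ are disjoint, $Y=\{y_1,\dots,y_M\}$ and $Z=\{x_v:v\ne w_1,\dots,w_M\}$ together form a system of coordinates on $S$. Use the graded lexicographic order in which all $Z$-variables are larger than all $Y$-variables. Let $\mathcal M$ be the set of monomials in $Y\cup Z$ that are not in the initial ideal $\mathrm{in}(I)$. It is an order ideal, its degree-$j$ part satisfies $|\mathcal M_j|=\dim B_j$, and no element of $\mathcal M$ lies in $I$.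

* (a) $y_i^k\in\mathcal M$. Otherwise $y_i^k$ is the initial monomial of some $f\in I$, homogeneous of degree $k$. Every monomial of degree $k$ that involves a $Z$-variable is larger than $y_i^k$, so $f$ involves only $Y$-variables. In $C^{(i)}$ we have $y_j\mapsto0$ for $j\ne i$, because $U_j\cap U_i=\emptyset$. So $f$ maps to a nonzero multiple of $y_i^k$, which is nonzero in $C^{(i)}$. But $f\in I$ maps to $0$, a contradiction.

**Step 5: merging.** We identify the $y_i$ and count losses. Let $\psi$ send every $y_i$ to one new variable $e$ and fix $Z$. Put $\mathcal N_j=\psi(\mathcal M_j)$ for $j=k,k+1$. Every degree-$k$ divisor of $\psi(m)$, $m\in\mathcal M_{k+1}$, is the image of a degree-$k$ divisor of $m$, hence lies in $\mathcal N_k$. So $\mathcal N_{k+1}$, $\mathcal N_k$ and all divisors of elements of $\mathcal N_k$ form an order ideal, and Macaulay's theorem gives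
$$|\mathcal N_{k+1}|\le|\mathcal N_k|^{<k>}. \tag{5}$$

*Degree $k$.* By (a), the $M$ monomials $y_i^k\in\mathcal M_k$ have the same image. So $|\mathcal N_k|\le g_k-(M-1)$.

*Degree $k+1$.* Suppose $\psi(m)=\psi(m')$ with $m\ne m'$ in $\mathcal M_{k+1}$. By (b), each of $m,m'$ involves at most one $Y$-variable. So $m=y_i^sb$ and $m'=y_j^sb$ with $i\ne j$, $s\ge1$, and $b$ a monomial in $Z$. If a variable $z\in Z$ divided $b$, then $zy_i$ and $zy_j$ would be in $\mathcal M$, so neither would be in $I$, contradicting (c). Hence $b=1$ and $s=k+1$. The only fiber of $\psi$ on $\mathcal M_{k+1}$ with more than one element is thus the one over $e^{k+1}$, and it has at most $M$ elements. So $|\mathcal N_{k+1}|\ge g_{k+1}-(M-1)$.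

**Step 6: arithmetic.** From (5) and monotonicity, $g_{k+1}-(M-1)\le(g_k-(M-1))^{<k>}$. Let $t=\partial^k(M-1)$, so $t^{<k>}\ge M-1$. By superadditivity (2a),
$$g_{k+1}\le(g_k-(M-1))^{<k>}+t^{<k>}\le(g_k-(M-1)+t)^{<k>},$$
and (2c) gives $\partial^k(g_{k+1})\le g_k-(M-1)+t$. $\square$

## 8. Gluing the triangulations of vertex figures

Now suppose $g_k(P/v)=0$ for all vertices $v$ in some region. The structure theorem for this situation is the following.

**Murai–Nevo theorem** (*On the generalized lower bound conjecture for polytopes and spheres*, Acta Math. 210 (2013)). If $Q$ is a simplicial $e$-polytope, $1\le k\le e/2$ and $h_{k-1}(Q)=h_k(Q)$, then $Q$ has a geometric triangulation, with no new vertices, having no interior faces of dimension $\le e-k$.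

A face of the triangulation is *interior* if it is not contained in $\partial Q$.

**Example.** For $k=1$, $h_0=h_1$ means $f_0=e+1$: $Q$ is a simplex, and its only interior face is $Q$ itself. The stacked chain with $e+2$ vertices and $e\ge4$ has $h_1=h_2=2$. It is triangulated by two $e$-simplices, whose common $(e-1)$-face is interior, and there are no interior faces of dimension $\le e-2$.

**Definition (clique simplex).** For a simplicial $d$-polytope $P$, a *clique simplex* is a set $F$ of $d+1$ vertices that is affinely independent and any two of whose elements are joined by an edge of $P$.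

**Example.** In the stacked chain, the sets $\{i,\dots,i+d\}$ are clique simplices. The $4$-dimensional cross-polytope has none: among five of its vertices there are two opposite ones.

The idea is that the triangulations of the vertex figures $P/v$, coned from $v$, agree with each other where they meet, and so fit together to fill a part of $P$ near the region by clique simplices. The next lemma says that they fill everything along a segment, as long as all clique simplices met by the segment keep their vertices in the region.

**Lemma W.** Let $2\le2k\le d-2$, and let $U$ be a set of vertices of $P$ with $g_k(P/v)=0$ for all $v\in U$. Let $u_0\in U$, $q'\in P$. Assume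

(†) every clique simplex $F$ with $\mathrm{conv}\,F\cap[u_0,q']\ne\emptyset$ satisfies $F\subset U$.

Then $q'\in\mathrm{conv}\,F$ for some clique simplex $F\subset U$.

**Proof.** For $v\in U$ apply the Murai–Nevo theorem to $P/v$ with $e=d-1$; indeed $k\le e/2$. Let $T_v$ be the resulting triangulation. It has no interior faces of dimension $\le d-1-k$. Let $\mathcal F_v$ be the family of all sets $F=\{v,w_1,\dots,w_d\}$ such that $\{w_1',\dots,w_d'\}$ is a $(d-1)$-simplex of $T_v$. Such an $F$ is affinely independent, since $v\notin H_v$ and $w_i$ lies on the ray from $v$ through $w_i'$.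

**Step 1 (F1): every subset of $F\in\mathcal F_v$ with at most $d-k$ elements is a face of $P$.** This step shows that the new simplices have all small faces on the boundary. A simplex of $T_v$ contained in $\partial(P/v)$ lies in a facet of $P/v$. This facet is a simplex, and the vertices of the smaller simplex are vertices of $P/v$ lying in it, so they are among its vertices; the smaller simplex is therefore a face of $P/v$. Now take a subset of $F$ that contains $v$ and has at most $d-k+1$ elements. Its other elements give a simplex of $T_v$ of dimension $\le d-k-1$. This simplex is not interior, so it is a face of $P/v$; together with $v$ it is a face of $P$. For a subset not containing $v$, with at most $d-k$ elements, add $v$. As $d-k\ge2$, (F1) shows in particular that $F$ is a clique simplex.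

**Step 2 (F2): if $F\in\mathcal F_v$, $F'\in\mathcal F_u$ with $u,v\in U$ and $F\ne F'$, then $\mathrm{int\,conv}\,F\cap\mathrm{int\,conv}\,F'=\emptyset$.** This step shows that simplices from different vertices do not overlap. Suppose there is a common interior point
$$\sum_{w\in F}\lambda_ww=\sum_{w\in F'}\mu_ww,$$
with all coefficients positive and each sum of coefficients equal to $1$. Then $c=\lambda-\mu$ is an affine dependence ($\sum c_ww=0$, $\sum c_w=0$). It is positive only on elements of $F$, negative only on elements of $F'$, and nonzero, since it is positive on $F\setminus F'\ne\emptyset$.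

Among all nonzero affine dependences $c'$ with $\{c'>0\}\subset\{c>0\}$ and $\{c'<0\}\subset\{c<0\}$ take one with inclusion-minimal support. We claim that its support is minimal among the supports of *all* nonzero affine dependences. Otherwise there is a nonzero dependence $b$ with strictly smaller support, and after a change of sign $b_wc'_w>0$ for some $w$. Put $t=\min\{c'_w/b_w:b_wc'_w>0\}>0$. Consider $c'-tb$. Where $b_wc'_w>0$, its value has the sign of $c'_w$ or is $0$, by the choice of $t$; it is $0$ for at least one such $w$. Where $b_wc'_w\le0$ and $c'_w\ne0$, its value has the sign of $c'_w$. Where $c'_w=0$, also $b_w=0$. It is nonzero, because $b$ vanishes somewhere on the support of $c'$. So $c'-tb$ is an admissible dependence with strictly smaller support than $c'$, a contradiction. Hence the support of $c'$ is a minimal affinely dependent set. As any $d+2$ points of $\mathbb R^d$ are affinely dependent, it has at most $d+2$ elements.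

Let $A=\{c'>0\}\subset F$ and $A'=\{c'<0\}\subset F'$. These are disjoint, and nonempty because $\sum c'_w=0$. Normalizing $\sum_Ac'_ww=\sum_{A'}(-c'_w)w$ gives a point $y$ that is a convex combination with positive coefficients of all of $A$, and also of all of $A'$. If $A$ were a proper face of $P$, let $\alpha\ge0$ be an affine function on $P$ such that $A$ is the set of vertices where $\alpha=0$. Then $\alpha(y)=0$ forces $\alpha=0$ on $A'$, so $A'\subset A$, a contradiction. So $A\notin\Delta$, and likewise $A'\notin\Delta$. By (F1), $|A|,|A'|\ge d-k+1$. Hence $d+2\ge2d-2k+2\ge d+4$, using $2k\le d-2$. This is a contradiction.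

**Step 3 (F3): if $F\in\mathcal F_v$ with $v\in U$, and $u\in F\cap U$, then $F\in\mathcal F_u$.** This step shows that the families agree. The simplices of $T_u$ cover $P/u$, so the cones with apex $u$ over them cover the tangent cone of $P$ at $u$. Near $u$, the cone over $F'\setminus\{u\}$ coincides with $\mathrm{conv}\,F'$. So near $u$ the simplices $\mathrm{conv}\,F'$, $F'\in\mathcal F_u$, cover $P$. The open set $\mathrm{int\,conv}\,F\subset P$ has points arbitrarily near $u$. The boundaries of finitely many simplices are nowhere dense, so it meets the interior of some $\mathrm{conv}\,F'$ with $F'\in\mathcal F_u$. By (F2), $F=F'$.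

**Step 4: walking along the segment.** We use connectedness to reach $q'$. Let
$$X=\bigcup_{v\in U}\ \bigcup_{F\in\mathcal F_v}\mathrm{conv}\,F .$$
The set $X\cap[u_0,q']$ is closed and contains $u_0$. We show that it is open in $[u_0,q']$.

Let $x\in X\cap[u_0,q']$, say $x\in\mathrm{conv}\,F$ with $F\in\mathcal F_v$, $v\in U$. By (F1), $F$ is a clique simplex, so $F\subset U$ by (†). Let $\sigma\subset F$ be the subset with $x\in\mathrm{relint\,conv}\,\sigma$, and choose $u\in\sigma$. Then $u\in U$, and by (F3) $F\in\mathcal F_u$. For $F'\in\mathcal F_u$ let
$$\mathcal C_{F'}=\Bigl\{u+\sum_{w\in F'\setminus u}\mu_w(w-u):\mu_w\ge0\Bigr\}.$$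
These are the maximal cones of a simplicial fan with apex $u$, the cone over $T_u$. The fan covers the tangent cone of $P$ at $u$, which contains $P$. The point $x$ lies in the relative interior of the cone of this fan spanned by $\sigma\setminus\{u\}$. Two cones of a fan meet in a common face, so every $\mathcal C_{F'}$ containing $x$ has that cone as a face. In other words $F'\supset\sigma$, and the coefficients $\mu_w$ of $x$ in $\mathcal C_{F'}$ are the barycentric coordinates of $x$ on $\sigma\setminus\{u\}$ and $0$ elsewhere. Their sum is less than $1$, since $x$ has a positive barycentric coordinate at $u$.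

The cones are closed and finitely many, so a neighborhood of $x$ in $P$ is covered by those $\mathcal C_{F'}$ that contain $x$. On each such cone the coefficients are continuous, so points of $\mathcal C_{F'}$ close to $x$ have coefficient sum less than $1$ and lie in $\mathrm{conv}\,F'$. Thus a neighborhood of $x$ in $P$ lies in $X$. Since $[u_0,q']\subset P$, openness follows.

By connectedness $q'\in X$, so $q'\in\mathrm{conv}\,F$ with $F\in\mathcal F_v$, $v\in U$. This $F$ is a clique simplex, and $F\subset U$ by (†). $\square$

## 9. Good points and the proof of the conjecture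

Lemma W will contradict convergence as follows. Near an exposed point $p$, clique simplices that come close to $p$ stay close to $p$, so (†) will hold. Then an interior point $q'$ of $K$ is covered by clique simplices, all of whose edges tend to $\partial K$. We must know that such simplices cannot cover an interior point. These two requirements are the two conditions below.

**Definition (good point).** Let $K\subset\mathbb R^d$ be a convex body with nonempty interior. Call $p\in\partial K$ *good* if

* (G1) there is no $b\ne p$ with $[p,b]\subset\partial K$;
* (G2) $p$ has a neighborhood $N$ such that any finite set of points of $\partial K\cap N$ that are pairwise joined by segments contained in $\partial K$ has its convex hull contained in $\partial K$.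

**Example.** Every boundary point of a ball is good. A vertex $p$ of a $d$-simplex $K$, $d\ge3$, violates both conditions. For (G2), take $p$ and one point on each of the $d$ edges at $p$, as close to $p$ as we like. These $d+1$ points are pairwise joined by segments in faces of dimension at most $2$, but their convex hull has interior points.

**Theorem 1.** Let $1\le k<\lfloor d/2\rfloor$, let $K$ have at least $M\ge1$ good points, and let $P_n\to K$ be simplicial $d$-polytopes. Then for all large $n$, $D_k(P_n)\ge(M-1)-\partial^k(M-1)$. If $K$ has infinitely many good points, then $D_k(P_n)\to\infty$.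

Let $P_n\to K$. We need two facts about a point $p$ with (G1).

First, *$p$ is extreme in $K$.* If $p$ is in the relative interior of a nondegenerate segment in $K$, a supporting hyperplane at $p$ contains the segment. The segment is then in $\partial K$, contradicting (G1).

**(★)** *Let $p$ satisfy (G1) and $\eta>0$. There are $r\in(0,\eta)$ and $n_0$ such that for $n\ge n_0$ every clique simplex $F$ of $P_n$ whose convex hull meets $B(p,r)$ lies in $B(p,\eta)$.* Otherwise there are clique simplices $F_n$, along a subsequence, with $\mathrm{dist}(p,\mathrm{conv}\,F_n)\to0$, each having a vertex outside $B(p,\eta)$. Passing to a further subsequence, their vertices converge to $f_0,\dots,f_d\in\partial K$ with $p\in\mathrm{conv}\{f_0,\dots,f_d\}$ and $|f_j-p|\ge\eta$ for some $j$. As $p$ is extreme, $p=f_i$ for some $i$. The corresponding vertices of $F_n$ are joined by an edge, so $[p,f_j]\subset\partial K$ by (E). This contradicts (G1).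

**Lemma H.** Let $p$ be good and $\eta>0$. For all large $n$ there is a vertex $v$ of $P_n$ with $|v-p|<\eta$ and $g_k(P_n/v)>0$.

**Proof.** Making $\eta$ smaller, we may assume that $\overline B(p,\eta)$ lies in the $N$ of (G2). Suppose the lemma fails for infinitely many $n$, and pass to these $n$. Let $U_n$ be the set of vertices of $P_n$ in $B(p,\eta)$. Since $g_k\ge0$, we have $g_k(P_n/v)=0$ for all $v\in U_n$.

*Choice of $u_n$ and $q'$.* Take $r$ from (★) and a point $q'\in\mathrm{int}\,K$ with $|q'-p|<r$. Then $q'\in P_n$ for large $n$: let $\overline B(q',s)\subset K$ with $s>0$. If $q'\notin P_n$, there is a unit vector $u$ with $\langle u,\cdot\rangle\le\langle u,q'\rangle$ on $P_n$, and then $q'+su\in K$ has distance $\ge s$ from $P_n$. This is impossible once $d_H(P_n,K)<s$. By (V), as $p$ is extreme, there are vertices $u_n$ of $P_n$ with $u_n\to p$. For large $n$, $u_n\in U_n$ and $[u_n,q']\subset B(p,r)$.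

*Conclusion.* A clique simplex whose convex hull meets $[u_n,q']$ meets $B(p,r)$, so it lies in $B(p,\eta)$ by (★), i.e. in $U_n$. This is (†). Lemma W gives clique simplices $F_n\subset U_n$ with $q'\in\mathrm{conv}\,F_n$. In the limit along a subsequence, $q'\in\mathrm{conv}\{f_0,\dots,f_d\}$ with $f_i\in\partial K\cap N$, and $[f_i,f_j]\subset\partial K$ by (E). By (G2), $q'\in\partial K$, a contradiction. $\square$

**Proof of Theorem 1.** Let $p_1,\dots,p_M$ be distinct good points, and choose $s>0$ such that the balls $B(p_i,s)$ are disjoint. Applying Lemma H with $\eta=1,\frac12,\frac13,\dots$ we obtain, for large $n$, vertices $v_{i,n}\to p_i$ of $P_n$ with $g_k(P_n/v_{i,n})>0$.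

*Graph distances.* For large $n$, all vertices at graph distance $\le2$ from $v_{i,n}$ lie in $B(p_i,s)$. Otherwise, along a subsequence there are paths $v_{i,n},w_n,z_n$ (repetitions allowed) with $|z_n-p_i|\ge s$. By (E), limits $w,z$ satisfy $[p_i,w],[w,z]\subset\partial K$ and $|z-p_i|\ge s$. By (G1) $w=p_i$, and then $z=p_i$, a contradiction. Now a path of length $\le4$ from $v_{i,n}$ to $v_{j,n}$, $i\ne j$, would contain a vertex at graph distance $\le2$ from both, which would lie in two disjoint balls. So the pairwise graph distances are $\ge5$.

Proposition A gives $D_k(P_n)\ge(M-1)-\partial^k(M-1)$ for all large $n$. If there are infinitely many good points, $M$ is arbitrary, and $m-\partial^k(m)\to\infty$ by (2d), so $D_k(P_n)\to\infty$. $\square$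

**Proof of Corollary 2.** Let $K$ be smooth. *(G2) holds at every boundary point:* if $f_0,\dots,f_m\in\partial K$ are pairwise joined by segments in $\partial K$, then by (4) all of them lie in $H(f_0)\cap K$. This is a convex subset of $\partial K$, so it contains their convex hull. *(G1) holds at every exposed point*, and *there are infinitely many exposed points*: both were shown in Section 4. So $K$ has infinitely many good points, and Theorem 1 applies. If $K$ is strictly convex, $\partial K$ contains no nondegenerate segment. Then (G1) is immediate at every boundary point, and in (G2) the finite set is a single point. So every boundary point is good. $\square$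

## 10. A lower bound of order $\varepsilon^{-(d-1)/2}$ under a curvature condition

The limit argument gives no rate. If $K$ is curved near one boundary point, every compactness step above can be replaced by an estimate.

**Theorem 3.** Let $K\subset\mathbb R^d$ be a convex body with nonempty interior and let $1\le k<\lfloor d/2\rfloor$. Suppose there are $p_0\in\partial K$ and $r_0,\kappa>0$ such that
$$a,b\in K\cap B(p_0,4r_0)\ \Longrightarrow\ B\bigl(\tfrac{a+b}2,\kappa|a-b|^2\bigr)\subset K. \tag{UC}$$
(Every $K$ with $C^2$ boundary satisfies this for some $p_0,r_0,\kappa$.) Then there are $c,\varepsilon_0>0$ depending on $K,p_0,r_0,\kappa,d,k$ such that every simplicial $d$-polytope $P$ with $d_H(P,K)\le\varepsilon$, $0<\varepsilon\le\varepsilon_0$, satisfies $D_k(P)\ge c\,\varepsilon^{-(d-1)/2}$. The exponent is optimal: for the unit ball there are, for all small $\varepsilon$, simplicial polytopes with $d_H\le\varepsilon$ and $D_k\le g_k\le C\varepsilon^{-(d-1)/2}$.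

**Example.** For the unit ball, with $m=\frac{a+b}2$ we have $|m|^2=\frac{|a|^2+|b|^2}2-\frac{|a-b|^2}4\le1-\frac{|a-b|^2}4$. So $1-|m|\ge\frac{1-|m|^2}2\ge\frac{|a-b|^2}8$, and (UC) holds with $\kappa=\frac18$ at any $p_0$ and for any $r_0$.

### 10.1. $C^2$ bodies satisfy (UC)

Let $p_0$ be a point of $K$ farthest from the origin, at distance $R>0$. The tangent hyperplane at $p_0$ of the sphere of radius $R$ about the origin supports $K$, so it is the tangent hyperplane of $\partial K$ at $p_0$. Choose coordinates $(x,t)$ with $p_0=0$ and the $t$-axis along the inner normal. Near $p_0$, $K$ is given by $g:=\varphi(x)-t\le0$ with $\varphi\in C^2$, $\varphi(0)=0$, $\nabla\varphi(0)=0$. As $K$ lies in the ball of radius $R$ that touches it at $p_0$, we have $\varphi(x)\ge R-\sqrt{R^2-|x|^2}\ge|x|^2/2R$ near $0$, so $D^2\varphi(0)\ge\frac1R\mathrm{Id}$.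

The function $g$ is not strictly convex in the direction $t$, so put $f=g+\frac12g^2$. At $p_0$ we have $D^2f=D^2g+\nabla g\nabla g^T$. Both summands are positive semidefinite, $\ker D^2g$ is the $t$-axis, and $\partial_tg=-1\ne0$; so $D^2f$ is positive definite there. Hence on a ball $B(p_0,r)$ we have $D^2f\ge\mu\,\mathrm{Id}$ with $\mu>0$, $f$ is $\Lambda$-Lipschitz, $|g|<2$, and therefore $K=\{f\le0\}$ there, since $f=g(1+\frac g2)$. For $a,b\in K$ in this ball,
$$f\bigl(\tfrac{a+b}2\bigr)\le\tfrac12f(a)+\tfrac12f(b)-\tfrac\mu8|a-b|^2\le-\tfrac\mu8|a-b|^2 ,$$
so $f\le0$ at all points of $B(\frac{a+b}2,\frac\mu{8\Lambda}|a-b|^2)$ that lie in $B(p_0,r)$. If $a,b\in B(p_0,4r_0)$, this small ball lies within $4r_0+8\mu r_0^2/\Lambda$ of $p_0$, which is less than $r$ for small $r_0$. This is (UC) with $\kappa=\frac\mu{8\Lambda}$.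

### 10.2. Two comparisons and the constants

Let $d_H(P,K)\le\varepsilon$.

**(i)** *If $z\in\partial P$, then $\mathrm{dist}(z,\partial K)\le\varepsilon$; if $z\in\partial K$, then $\mathrm{dist}(z,\partial P)\le\varepsilon$.* Let $z\in\partial P$. If $z\notin K$, take the nearest point of $K$. If $z\in K$ and $B(z,s)\subset K$ with $s>\varepsilon$, let $u$ be an outer unit normal of $P$ at $z$. Points $z+s'u\in K$ with $\varepsilon<s'<s$ have distance $\ge s'>\varepsilon$ from $P$, a contradiction. The second statement follows by exchanging the roles of $P$ and $K$.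

**(ii)** *If $\overline B(q',s)\subset K$ with $s>\varepsilon$, then $B(q',s-\varepsilon)\subset P$.* If $y$ in this ball is not in $P$, take a unit vector $u$ with $\langle u,\cdot\rangle\le\langle u,y\rangle$ on $P$. Then $q'+su\in K$ has distance at least $\langle u,q'\rangle+s-\langle u,y\rangle>\varepsilon$ from $P$, a contradiction.

Decrease $r_0$ so that $r_0\le1$; (UC) persists. Fix $\overline B(c_*,\rho)\subset K$ with $\rho>0$, and set
$$C_0=\sqrt{2/\kappa}+2,\qquad\delta=C_0\sqrt\varepsilon,\qquad R_1=\frac{3\,\mathrm{diam}\,K}{\rho}\ (\ge6),\qquad C_1=R_1+2,\qquad\tau=(d+1)(R_1+2)\delta .$$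
We take $\varepsilon\le\varepsilon_0$, with $\varepsilon_0<r_0$ so small that $\delta<r_0$, $3\delta\le\rho$, $\tau<2\kappa r_0^2$, $\sqrt{\tau/2\kappa}+\varepsilon\le r_0$ and $(C_1+4)\delta\le r_0$. Since $\varepsilon\le1$ and $C_0\ge2$, also $\varepsilon\le\delta$.

### 10.3. The lower bound

**Step 1: boundary segments are short.** *If $a\in\partial P$, $|a-p_0|\le2r_0$ and $[a,b]\subset\partial P$, then $|a-b|\le\delta$.* This replaces (E). Let $b'\in[a,b]$ with $|a-b'|=\min(|a-b|,r_0)$. Choose $a^*,b^*\in K$ within $\varepsilon$ of $a,b'$. They lie in $B(p_0,4r_0)$, since $3r_0+\varepsilon<4r_0$. The midpoint $z$ of $[a,b']$ is in $\partial P$, and $z^*=\frac{a^*+b^*}2$ has $|z-z^*|\le\varepsilon$, so by (i) $\mathrm{dist}(z^*,\partial K)\le2\varepsilon$. By (UC), $\kappa|a^*-b^*|^2\le2\varepsilon$. So $|a-b'|\le\sqrt{2\varepsilon/\kappa}+2\varepsilon\le\delta<r_0$, whence $b'=b$.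

**Step 2: vertices with $g_k(P/v)>0$.** *For every $p\in\partial K$ with $|p-p_0|\le r_0$ there is a vertex $v$ of $P$ with $|v-p|\le C_1\delta$ and $g_k(P/v)>0$.* This replaces Lemma H. Suppose not, and let $U$ be the set of vertices within $C_1\delta$ of $p$. Since $g_k\ge0$, $g_k(P/v)=0$ for all $v\in U$.

*Choice of $u_0$ and $q'$.* By (i) pick $q\in\partial P$ with $|q-p|\le\varepsilon$, and let $u_0$ be a vertex of a facet containing $q$. As $|q-p_0|\le r_0+\varepsilon\le2r_0$, Step 1 gives $|u_0-q|\le\delta$. So $|u_0-p|\le2\delta$ and $u_0\in U$. Let $q'=p+\frac{3\delta}\rho(c_*-p)$. By convexity $\overline B(q',3\delta)\subset K$, so by (ii) $q'\in P$ and $\mathrm{dist}(q',\partial P)\ge3\delta-\varepsilon\ge2\delta$. Moreover $|q'-p|\le R_1\delta$ and $2\delta\le R_1\delta$, so $[u_0,q']$ lies within $R_1\delta$ of $p$.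

*Claim.* Let $F$ be a clique simplex and $x\in\mathrm{conv}\,F\cap[u_0,q']$. Then some $f\in F$ has $|x-f|\le\delta$, and $F\subset U$. In particular (†) holds.

*Proof of the claim.* Let $u$ be an outer unit normal of $K$ at $p$. Every vertex $w$ of $P$ is within $\varepsilon$ of $K$, so $\langle u,w-p\rangle\le\varepsilon$. Also $\langle u,x-p\rangle\ge-R_1\delta$. Let $f\in F$ have the largest barycentric coordinate $\lambda_f\ge\frac1{d+1}$ for $x$. Then $\lambda_f\langle u,f-p\rangle\ge-R_1\delta-\varepsilon$, so $\langle u,f-p\rangle\ge-(d+1)(R_1+1)\delta$. Let $f^*\in K$ with $|f^*-f|\le\varepsilon$. Then $-\langle u,f^*-p\rangle\le(d+1)(R_1+1)\delta+\varepsilon\le\tau$.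

For $y\in K$ with $|y-p|\le r_0$ we have $|y-p_0|\le2r_0$, and (UC) applied to $p,y$ gives $\frac12\langle u,y-p\rangle+\kappa|y-p|^2\le0$, i.e.
$$2\kappa|y-p|^2\le-\langle u,y-p\rangle. \tag{6}$$
If $|f^*-p|>r_0$, apply (6) to the point $y\in[p,f^*]$ with $|y-p|=r_0$. Since $-\langle u,y-p\rangle\le-\langle u,f^*-p\rangle\le\tau$, we get $2\kappa r_0^2\le\tau$, which was excluded. So $|f^*-p|\le r_0$, and (6) with $y=f^*$ gives $|f^*-p|\le\sqrt{\tau/2\kappa}$. Hence $|f-p_0|\le r_0+\sqrt{\tau/2\kappa}+\varepsilon\le2r_0$. By Step 1, applied to the edges of $P$ joining $f$ to the other elements of $F$, all elements of $F$ are within $\delta$ of $f$. Hence $|x-f|\le\delta$, and all elements of $F$ are within $(R_1+2)\delta=C_1\delta$ of $p$. This proves the claim.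

Lemma W now yields a clique simplex $F$ with $q'\in\mathrm{conv}\,F$. The claim with $x=q'$ gives a vertex $f$ of $P$ with $|q'-f|\le\delta$. This contradicts $\mathrm{dist}(q',\partial P)\ge2\delta$.

**Step 3: many separated points.** We count the points to which Step 2 applies. Use coordinates $(x,t)$ with $p_0=(0,0)$ and the $t$-axis pointing toward $c_*$. For $|x|<\rho$ the number $\psi(x)=\min\{t:(x,t)\in K\}$ is defined, and $\psi$ is convex, hence continuous. Since $c_*$ is an interior point of $K$ on the $t$-axis, a point $(0,t)\in K$ with $t<0$ would make $p_0$ interior; so $\psi(0)=0$. Thus there is $r_1>0$ such that for $|x|\le r_1$ the point $(x,\psi(x))\in\partial K$ lies in $B(p_0,r_0)$.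

A maximal $(2C_1+5)\delta$-separated subset of the ball $\{|x|\le r_1\}$ has at least $\bigl(r_1/((2C_1+5)\delta)\bigr)^{d-1}$ points, because the balls of radius $(2C_1+5)\delta$ about its points cover. Lifting it to the graph of $\psi$, we find $p_1,\dots,p_M\in\partial K\cap B(p_0,r_0)$ at pairwise distances $\ge(2C_1+5)\delta$, with $M\ge c'\varepsilon^{-(d-1)/2}$ and $c'>0$ independent of $\varepsilon$ and $P$. Step 2 gives vertices $v_i$ with $g_k(P/v_i)>0$ and $|v_i-p_i|\le C_1\delta$. So $|v_i-v_j|\ge5\delta$ for $i\ne j$. A path of at most $4$ edges starting at $v_i$ has total length $\le4\delta$: by Step 1 each edge has length at most $\delta$, since each of its starting points is within $r_0+(C_1+4)\delta\le2r_0$ of $p_0$. So the pairwise graph distances are $\ge5$.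

Proposition A gives $D_k(P)\ge(M-1)-\partial^k(M-1)$. By (2d) this is $\ge(M-1)/2\ge M/4$ once $M$ is large, which holds for $\varepsilon\le\varepsilon_0$ after decreasing $\varepsilon_0$. So $D_k(P)\ge\frac{c'}4\varepsilon^{-(d-1)/2}$.

### 10.4. Optimality for the ball

We build approximating polytopes with few faces. Let $\delta=\sqrt{\varepsilon/2}$ be small (from here on $\delta$ has this new meaning). Start from a maximal $\delta$-separated subset of $S^{d-1}$, and perturb it slightly and generically within the sphere to a set $X$ such that no $d+1$ points of $X$ lie on a hyperplane, the points of $X$ are $\delta/2$-separated, and every point of the sphere is within $2\delta$ of $X$. For a unit vector $u$, a point $x\in X$ within $2\delta<\sqrt2$ of $u$ has $\langle u,x\rangle>0$. So every open half-space bounded by a hyperplane through $0$ contains a point of $X$, and $0$ is interior to $P=\mathrm{conv}\,X$. The polytope $P$ is simplicial, since no $d+1$ vertices lie on a hyperplane.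

Let $\{\langle u,\cdot\rangle=h\}$ be a facet hyperplane, $|u|=1$, $h>0$. The cap $\{y\in S^{d-1}:\langle u,y\rangle>h\}$ contains no point of $X$, while some $x\in X$ has $|x-u|\le2\delta$. So $2-2h\le2-2\langle u,x\rangle=|x-u|^2\le4\delta^2$, i.e. $1-h\le2\delta^2$. Hence $P$ contains the ball of radius $1-2\delta^2$ about $0$, and $d_H(P,B^d)\le2\delta^2=\varepsilon$.

The vertices $y$ of this facet satisfy $|y-u|^2=2-2h\le4\delta^2$, so edges of $P$ have length $\le4\delta$. The balls of radius $\delta/4$ about the neighbors of a vertex $v$ have disjoint interiors and lie in the closed ball of radius $\frac{17}4\delta$ about $v$, so vertex degrees are at most $17^d$. Every face consists of a vertex and some of its neighbors, so all $f_i(P)=O(|X|)$. The balls of radius $\delta/4$ about $X$ also have disjoint interiors and lie in a spherical shell of volume $O(\delta)$, so $|X|=O(\delta^{-(d-1)})$. Therefore, using $\partial^k\ge0$ and $h_{k-1}\ge0$,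
$$D_k(P)\le g_k(P)\le h_k(P)=O(\delta^{-(d-1)})=O(\varepsilon^{-(d-1)/2}). \qquad\square$$
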